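\title{A degree of categoricity that is not strong}

\begin{abstract}
We show that there is a Turing degree $\mathbf d$ with $\mathbf 0''<\mathbf d\le\mathbf 0^{(4)}$ that is the degree of categoricity of a computable structure but is not a strong degree of categoricity for any computable structure. More generally, such a degree exists in the interval $(\deg Z,\deg Z'']$ for every $\Pi^0_2$ singleton $Z\ge_T\emptyset''$, and hence in $(\mathbf 0^{(\alpha)},\mathbf 0^{(\alpha+2)}]$ for every computable ordinal $\alpha\ge2$. The proof has two parts. A finite injury construction produces a sequence $Y_k\to D$ in which any two terms compute $D$, no single term does, and every $\Pi^0_2(Z)$ class containing $D$ contains almost all terms. A construction on a tree of guesses then produces a structure for which finding isomorphisms between copies amounts to finding a point in every tail $\{D\}\cup\{Y_k:k\ge m\}$.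
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All structures in this paper are countable structures in a computable language, and a structure is \emph{computable} if its atomic diagram is computable. Two computable copies of a structure need not be computably isomorphic. The following notions measure how much information the isomorphisms require.

\begin{definition}\label{def:cat}
Let $\mathcal A$ be a computable structure and $\mathbf d$ a Turing degree. $\mathcal A$ is \emph{$\mathbf d$-computably categorical} if for every computable structure $\mathcal B$ isomorphic to $\mathcal A$ there is an isomorphism from $\mathcal A$ onto $\mathcal B$ computable from $\mathbf d$. The \emph{degree of categoricity} of $\mathcal A$, if it exists, is the least degree $\mathbf d$ such that $\mathcal A$ is $\mathbf d$-computably categorical. It is a \emph{strong degree of categoricity for $\mathcal A$} if, moreover, there are computable copies $\mathcal A_0,\mathcal A_1$ of $\mathcal A$ such that every isomorphism $f:\mathcal A_0\to\mathcal A_1$ satisfies $\deg(f)\ge\mathbf d$. A degree is a \emph{(strong) degree of categoricity} if it is one for some computable structure.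
\end{definition}

To show that $\mathbf d$ is the degree of categoricity of $\mathcal A$ one needs an upper bound, that $\mathbf d$ computes isomorphisms between all copies, and a lower bound, that every degree which does so lies above $\mathbf d$. The direct way to obtain the lower bound is to exhibit one pair of copies all of whose isomorphisms compute $\mathbf d$, and this is what strongness records.

\begin{example}\label{ex:omega}
Let $\mathcal A=(\omega,<)$. In a computable copy, ``$b$ is least'' and ``$b'$ is the successor of $b$'' are decidable from $\emptyset'$, so $\mathcal A$ is $\mathbf 0'$-computably categorical. Let $n_0,n_1,\dots$ be a computable enumeration of $\emptyset'$ without repetition. Order $\omega$ by $0<2<4<\cdots$, with $2s+1$ placed between $2n_s$ and $2n_s+2$. This is a computable copy $\mathcal B$, and the unique isomorphism $f:\mathcal B\to\mathcal A$ computes $\emptyset'$, because $n\in\emptyset'$ if and only if $f(2n+2)-f(2n)=2$. So $\mathbf 0'$ is a strong degree of categoricity for $\mathcal A$.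
\end{example}

The question, posed in \cite{source}, is whether such a pair of copies can always be found, at the price of changing the structure:

\begin{quote}
\emph{Is every degree of categoricity a strong degree of categoricity?}
\end{quote}

Rigid structures suggest the answer yes.

\begin{remark}\label{rem:rigid}
Let $\mathcal A$ have no nontrivial automorphism and degree of categoricity $\mathbf d$. For each computable copy $\mathcal B$ there is a single isomorphism $f_{\mathcal B}:\mathcal A\to\mathcal B$, so $\mathbf d$ is the least upper bound of the countable ideal $\mathbf I$ of Turing degrees generated by the degrees of the $f_{\mathcal B}$. By the exact pair theorem, every countable ideal has the form $\{\mathbf x:\mathbf x\le\mathbf a\text{ and }\mathbf x\le\mathbf b\}$. Such $\mathbf a,\mathbf b$ are upper bounds of $\mathbf I$, so $\mathbf d\le\mathbf a,\mathbf b$ and $\mathbf d\in\mathbf I$. Thus $\mathbf d=\deg(f_{\mathcal B_1}\oplus\dots\oplus f_{\mathcal B_N})$ for some copies $\mathcal B_1,\dots,\mathcal B_N$. Replace functions by their graphs, and let $\mathcal M$ be the disjoint union of $N$ copies of $\mathcal A$, each named by a unary predicate. A computable copy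 of $\mathcal M$ splits into $N$ computable copies of $\mathcal A$, so $\mathcal M$ is $\mathbf d$-computably categorical, and the unique isomorphism between the copy made of $\mathcal A,\dots,\mathcal A$ and the copy made of $\mathcal B_1,\dots,\mathcal B_N$ has degree $\mathbf d$. So $\mathbf d$ is strong.
\end{remark}

Nevertheless the answer is no.

\begin{theorem}\label{thm:answer}
There is a degree of categoricity $\mathbf d$ with $\mathbf 0''<\mathbf d\le\mathbf 0^{(4)}$ that is not a strong degree of categoricity.
\end{theorem}

It is known that every degree of categoricity is hyperarithmetic. We do not use this fact, but it marks the range in which counterexamples can lie, and Corollary~\ref{cor:hyp} finds them at arbitrarily high levels of the hyperarithmetic hierarchy.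

By Remark~\ref{rem:rigid}, a counterexample must exploit the freedom to choose among many isomorphisms. A degree $\mathbf c$ makes $\mathcal A$ categorical when it computes a member of each of countably many sets of isomorphisms, one set for each copy. Strongness says that a single such set already forces $\mathbf c\ge\mathbf d$. The following pattern forces $\mathbf c\ge\mathbf d$ although no finite collection of the sets does. Suppose $D,Y_0,Y_1,\dots$ are such that any two of the $Y_k$ together compute $D$ while no single $Y_k$ does, and let
\[
\mathcal F_m=\{D\}\cup\{Y_k:k\ge m\}.
\]
If $\mathbf c$ computes a member of every $\mathcal F_m$, then $\mathbf c$ computes $D$: its member of $\mathcal F_0$ is $D$ or some $Y_k$, and in the second case its member of $\mathcal F_{k+1}$ is $D$ or some $Y_{k'}$ with $k'\ne k$. The second set is chosen after the member of the first is known, and this cannot be avoided, since finitely many of the $\mathcal F_m$ have a common member $Y_k$, which does not compute $D$.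

Two things remain to be done. The degree must fail to be strong for \emph{every} structure, so $D$ has to defeat all effectively closed sets that might contain a $D$-computable point; this is Theorem~\ref{thm:A}, proved in Section~\ref{sec:A}. And the sets $\mathcal F_m$ must be realized by the isomorphisms between copies of one structure, without creating other copies that are harder to handle; this is Theorem~\ref{thm:B}, proved in Sections \ref{sec:structure} and~\ref{sec:upper}. Section~\ref{sec:main} states the main theorem, and Section~\ref{sec:reduction} derives it from these two results.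

\section{Effective classes and the main theorem}\label{sec:main}

\subsection*{Conventions}
An infinite computable structure is taken to have domain $\omega$, after a computable renaming. Sets are identified with their characteristic functions, $X\oplus Y$ is the sequence $X(0),Y(0),X(1),Y(1),\dots$, and finite joins are formed in the same way. $X{\upharpoonright}m$ is the initial segment of $X$ of length $m$, and $\sigma\subseteq\tau$ means that $\sigma$ is an initial segment of $\tau$. For a string $\tau$, $\Phi_a^\tau(x){\downarrow}$ means that the computation converges and queries $\tau$ only inside its domain; in $\Phi_a^{Z\oplus\tau}$ the queries to $Z$ are unrestricted. We fix a computable bijection $\#:\mathbb Q\to\omega$, call $\#u$ the \emph{code} of $u$, and identify $\mathbb Q^\omega$ with $\omega^\omega$ through it.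

A \emph{tree} is a set $T\subseteq\omega^{<\omega}$ closed under initial segments, $[T]$ is the set of its infinite paths, and $T^{ext}$ is the set of its nodes that lie on a path. If $[T]$ is compact, then $T^{ext}$ is finitely branching: the basic open sets determined by the immediate successors of $\xi$ in $T^{ext}$ are disjoint, nonempty on $[T]$, and cover the compact set of paths through $\xi$.

A class $\mathcal P\subseteq\omega^\omega$ is $\Pi^0_1$ if $\mathcal P=[T]$ for a computable tree $T$. It is $\Pi^0_2(Z)$ if
\[
\mathcal P=\{X:\forall n\,\exists m\ (X{\upharpoonright}m,n)\in\Gamma\}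
\]
for a $Z$-c.e.\ set $\Gamma$. For $Z=\emptyset$ we write $\Pi^0_2$, and $\Gamma$ can be taken computable, uniformly: replace it by the set of $(\tau,n)$ such that some $(\sigma,n)$ with $\sigma\subseteq\tau$ is enumerated into $\Gamma$ within $|\tau|$ steps. Every $\Pi^0_1$ class is $\Pi^0_2(Z)$. A set $Z$ is a \emph{$\Pi^0_2$ singleton} if $\{Z\}$ is a $\Pi^0_2$ class. We use two standard facts.
\begin{itemize}
\item[(F1)] Call a property $\psi(X,n)$ \emph{$Z$-open} if it has the form $\exists m\,(X{\upharpoonright}m,n)\in\Gamma$ with $\Gamma$ $Z$-c.e. Convergence of a computation with oracle $Z\oplus X$ is $Z$-open, and $Z$-open properties are closed under $\wedge$, $\vee$, $\exists$. A finite conjunction of conditions $\forall n\,(\psi_0(X,n)\to\psi_1(X,n))$ with $\psi_0,\psi_1$ $Z$-open defines a $\Pi^0_2(Z)$ class, uniformly. Indeed, such a condition says that for all $n,m,t$, either $(X{\upharpoonright}m,n)$ is not enumerated into the set defining $\psi_0$ within $t$ steps, or $\psi_1(X,n)$ holds.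
\item[(F2)] (Limit lemma.) If $U\le_TZ'$ is a set, there is $c$ such that $\Phi_c^Z$ is total and $\{0,1\}$-valued and $U(x)=\lim_t\Phi^Z_c(x,t)$ for all $x$. Conversely, the pointwise limit of a $V$-computable sequence of functions or strings is $V'$-computable.
\end{itemize}

\begin{theorem}[Main theorem]\label{thm:main}
Let $Z\ge_T\emptyset''$ be a $\Pi^0_2$ singleton. There is a degree $\mathbf d$ with $\deg Z<\mathbf d\le\deg Z''$ such that
\begin{enumerate}
\item[(1)] $\mathbf d$ is the degree of categoricity of a computable structure;
\item[(2)] no $\Pi^0_2(Z)$ class $\mathcal P\subseteq\omega^\omega$ (in particular no $\Pi^0_1$ class) has a $\mathbf d$-computable member while all its members compute $\mathbf d$. Hence $\mathbf d$ is not a strong degree of categoricity.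
\end{enumerate}
\end{theorem}

The link between the two sentences of (2) is that isomorphisms, taken together with their inverses, form a $\Pi^0_1$ class. This works for finitely many pairs of copies at once, in contrast with Remark~\ref{rem:rigid}.

\begin{corollary}\label{cor:pairs}
Let $\mathbf d$ be as in Theorem~\ref{thm:main}. If $\mathcal M$ is any computable structure with degree of categoricity $\mathbf d$, and $(\mathcal A_l,\mathcal B_l)_{l<N}$ are finitely many pairs of computable copies of $\mathcal M$, then there are isomorphisms $f_l:\mathcal A_l\to\mathcal B_l$ with $f_0\oplus\dots\oplus f_{N-1}\not\ge_T\mathbf d$.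
\end{corollary}

\begin{proof}
We use only $\mathbf d>\mathbf 0$ and the first sentence of (2). A finite structure has degree of categoricity $\mathbf 0$, so $\mathcal M$ is infinite and all copies have domain $\omega$. Let $\mathcal P$ be the set of all $\bigoplus_{l<N}(f_l\oplus g_l)$ such that $f_l:\mathcal A_l\to\mathcal B_l$ is an isomorphism and $g_l=f_l^{-1}$. A sequence is outside $\mathcal P$ exactly when, for some $l$, $g_l(f_l(x))\ne x$ or $f_l(g_l(x))\neq x$ for some $x$, or $f_l$ changes the truth value of an atomic fact. Each failure is seen on a finite initial segment by a computable search, so $\mathcal P$ is $\Pi^0_1$. Composing $\mathbf d$-computable isomorphisms $\mathcal A_l\to\mathcal M\to\mathcal B_l$ gives a $\mathbf d$-computable member of $\mathcal P$. So some member does not compute $\mathbf d$, and it has the same degree as the corresponding $f_0\oplus\dots\oplus f_{N-1}$.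
\end{proof}

The case $N=1$ says that $\mathbf d$ is not strong for any structure, which is the second sentence of (2).

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}]
Let $Z=\emptyset'\oplus(\emptyset')'$. It is the only $\{0,1\}$-valued sequence $V_0\oplus V_1$ such that for all $x$
\[
x\in V_0\leftrightarrow\exists s\ \varphi_{x,s}(x){\downarrow},\qquad x\in V_1\leftrightarrow\exists m\ \Phi_x^{V_0\upharpoonright m}(x){\downarrow},
\]
and these conditions have the form in (F1). So $Z$ is a $\Pi^0_2$ singleton, of degree $\mathbf 0''$, and $\deg Z''=\mathbf 0^{(4)}$.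
\end{proof}

\section{Two theorems and the reduction to them}\label{sec:reduction}

The first theorem supplies the sequence described in the introduction, relative to an arbitrary oracle.

\begin{theorem}\label{thm:A}
For every set $Z$ there are $D,Y_0,Y_1,\dots\in\mathbb Q^\omega$ and uniformly $Z'$-computable trees $U_i\subseteq\mathbb Q^{<\omega}$ such that:
\begin{itemize}
\item[(A1)] if $\mathcal R$ is a $\Pi^0_2(Z)$ class and $D\in\mathcal R$, then $Y_k\in\mathcal R$ for all but finitely many $k$;
\item[(A2)] $D\not\le_TZ\oplus Y_k$ for all $k$;
\item[(A3)] $D\le_TY_j\oplus Y_k$ for $j\ne k$;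
\item[(A4)] for each $i$, $[U_i]=\emptyset$ or $[U_i]=\{D\}\cup\{Y_k:k\ge m\}$ for some $m$, and every $m$ occurs; moreover $Y_k\to D$;
\item[(A5)] $D\le_TZ''$.
\end{itemize}
\end{theorem}

By (A4) and (F2), each tail $\mathcal F_m=\{D\}\cup\{Y_k:k\ge m\}$ is itself a $\Pi^0_2(Z)$ class, and by (A1) every $\Pi^0_2(Z)$ class containing $D$ includes one of the tails. The trees without paths in (A4) are wrong guesses that the construction makes and abandons. For this reason the second theorem must accept trees without paths, and cannot be told which they are.

\begin{theorem}\label{thm:B}
Let $(T_i)_{i\in\omega}$ be uniformly computable trees in $\omega^{<\omega}$, each containing $\langle\rangle$ and with each $T_i^{ext}$ finitely branching. Let $I=\{i:[T_i]\ne\emptyset\}$. Let $E\ge_T\emptyset''$ compute, uniformly in $i\in I$, a path $X_i\in[T_i]$ (one partial $E$-computable procedure that is correct for all $i\in I$; the set $I$ need not be $E$-computable). Then there is a computable structure $\mathcal A$ which is $\deg(E)$-computably categorical and such that whenever $\mathcal A$ is $\mathbf c$-computably categorical, $\mathbf c$ computes a member of $[T_i]$ for every $i\in I$.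
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems \ref{thm:A} and~\ref{thm:B}]
Apply Theorem~\ref{thm:A} to $Z$ and let $E=Z\oplus D$, $\mathbf d=\deg E$. By (A2), $D\not\le_TZ$, so $\mathbf d>\deg Z$; by (A5), $\mathbf d\le\deg Z''$.

\emph{Part (2).} Let $\mathcal P=\{g:\forall x\,\exists l\ (g{\upharpoonright}l,x)\in\Gamma\}$ with $\Gamma$ $Z$-c.e., and let $\Phi_a^{Z\oplus D}$ be a $\mathbf d$-computable member of $\mathcal P$. We pull $\mathcal P$ back along $\Phi_a$. Let $\mathcal R$ be the class of all $X$ such that for every $x$
\begin{align*}
&\exists m\ \bigl[\Phi_a^{Z\oplus(X\upharpoonright m)}{\upharpoonright}x\text{ is defined}\bigr]\quad\text{and}\\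
&\exists m,l\ \bigl[\Phi_a^{Z\oplus(X\upharpoonright m)}{\upharpoonright}l\text{ is defined and }(\Phi_a^{Z\oplus(X\upharpoonright m)}{\upharpoonright}l,x)\in\Gamma\bigr].
\end{align*}
Thus $X\in\mathcal R$ if and only if $\Phi_a^{Z\oplus X}$ is total and lies in $\mathcal P$. By (F1), $\mathcal R$ is $\Pi^0_2(Z)$, and $D\in\mathcal R$. By (A1) some $Y_k$ is in $\mathcal R$. Then $\Phi_a^{Z\oplus Y_k}$ is a member of $\mathcal P$ computable from $Z\oplus Y_k$, and by (A2) it does not compute $D$, hence not $\mathbf d$. The second sentence of (2) was derived in Section~\ref{sec:main}.

\emph{Part (1).} Theorem~\ref{thm:B} asks for computable trees, while the $U_i$ are only $Z'$-computable. We remove the oracle in two steps. First we make $Z$ a part of each point, which is possible because $Z$ is a $\Pi^0_2$ singleton. Let $\mathcal P_i=\{Z\oplus X:X\in[U_i]\}$. By (F2) fix $c$ with $\Phi^Z_c$ total, $\{0,1\}$-valued, and $\lim_t\Phi_c^Z(i,\sigma,t)=U_i(\sigma)$. Then $V_0\oplus V_1\in\mathcal P_i$ if and only if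
\[
V_0=Z\quad\text{and}\quad\forall n\,\forall t\,\exists t'>t\ \ \Phi_c^{V_0}(i,V_1{\upharpoonright}n,t'){\downarrow}=1,
\]
because for $V_0=Z$ the value $1$ occurs infinitely often exactly when the limit is $1$. As ``$V_0=Z$'' is a $\Pi^0_2$ condition, (F1) gives $\mathcal P_i=\{V:\forall n\,\exists m\ Q_i(V{\upharpoonright}m,n)\}$ with $Q_i$ uniformly computable.

Second, we turn these $\Pi^0_2$ classes into $\Pi^0_1$ classes by attaching to each point the least witnesses. Code pairs of numbers by numbers. Let $T_i$ be the set of sequences $((v_0,g_0),\dots,(v_{l-1},g_{l-1}))$ such that, with $v=(v_0,\dots,v_{l-1})$, for all $n<l$: if $g_n\le l$ then $Q_i(v{\upharpoonright}g_n,n)$, and $\neg Q_i(v{\upharpoonright}m,n)$ for all $m<g_n$ with $m\le l$. The conditions imposed on an initial segment are among those imposed on the whole sequence, so the $T_i$ are uniformly computable trees, and they contain $\langle\rangle$. A path is a pair $(V,g)$ in which $g(n)$ is the least $m$ with $Q_i(V{\upharpoonright}m,n)$, for every $n$. So $[T_i]=\{(V,g_V):V\in\mathcal P_i\}$, where $g_V(n)=\mu m\,Q_i(V{\upharpoonright}m,n)$, and $(V,g_V)\equiv_TV$. The value $g_V(n)$ is determined by $V{\upharpoonright}g_V(n)$,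 so $V\mapsto(V,g_V)$ is continuous on $\mathcal P_i$. By (A4), $\mathcal P_i$ is empty or a convergent sequence with its limit, hence compact. So $[T_i]$ is compact and $T_i^{ext}$ is finitely branching. If $[T_i]\ne\emptyset$, then $D\in[U_i]$, so $E\in\mathcal P_i$, and $E$ computes the path $(E,g_E)$ of $T_i$ uniformly in $i$. Finally $E\ge_TZ\ge_T\emptyset''$.

Let $\mathcal A$ be the structure of Theorem~\ref{thm:B}. It is $\mathbf d$-computably categorical. If it is $\mathbf c$-computably categorical, then by (A4) $\mathbf c$ computes, for every $m$, some $Z\oplus X$ with $X\in\mathcal F_m$. So $\mathbf c$ computes $Z$, and it computes $D$ by (A3) and the two-step argument of Section~\ref{sec:intro}. Hence $\mathbf c\ge\mathbf d$, and $\mathbf d$ is the degree of categoricity of $\mathcal A$.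
\end{proof}

The hypotheses on $Z$ enter only in part (1): the singleton property removes the oracle from the trees, and $Z\ge_T\emptyset''$ gives $E\ge_T\emptyset''$.

\section{A convergent sequence that absorbs $\Pi^0_2(Z)$ classes}\label{sec:A}

We prove Theorem~\ref{thm:A} by a finite injury construction with oracle $Z'$.

\subsection{The three devices}

\emph{Lines.} For (A2) and (A3) we arrange that $Y_k(m)=D(m)+(k+1)r(m)$ for all $m$ beyond a threshold $n_k$, and $Y_k(m)=D(m)$ below it. The numbers $Y_k(m)$ are the values at $k+1$ of the linear function $x\mapsto D(m)+xr(m)$. Two values determine the value $D(m)$ at $0$, and one value leaves it free. If $n_k\to\infty$, then $Y_k\to D$.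

\emph{Switches.} For (A1) we first make sure, by finite extensions, that whenever $Y_i$ lies outside a $\Pi^0_2(Z)$ class $\mathcal R$, some finite initial segment of $Y_i$ forces this in a way that $Z'$ recognizes. The strategy for $\mathcal R$ allows finitely many $Y_k$, say $k\le j$, to do as they please, and watches the others. If the current approximation to some $Y_i$ with $i>j$ is seen to be outside $\mathcal R$, it would not help to redefine $Y_i$, which could leave $\mathcal R$ again and again. Instead we let the approximation to $Y_i$ become the approximation to $D$. Then $D\notin\mathcal R$, and the strategy is finished after one action.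

\emph{Large entries.} The tree $U_i$ collects all approximations that were ever current. This set is a priori only c.e.\ in $Z'$. To make it $Z'$-computable we ensure that a string entering the tree at stage $s$ contains an entry of code at least $s$.

\subsection{Requirements and arrays}

Let $\Gamma_e$ be the set of $(\tau,n)\in\mathbb Q^{<\omega}\times\omega$ such that $(\sigma,n)\in W_e^Z$ for some $\sigma\subseteq\tau$, and let $\mathcal R_e=\{X:\forall n\,\exists m\ (X{\upharpoonright}m,n)\in\Gamma_e\}$. These are all the $\Pi^0_2(Z)$ classes. Let
\[
\mathrm{Out}_{e,s}=\{\sigma:\exists n\le s\ \forall\tau\supseteq\sigma\ (\tau,n)\notin\Gamma_e\}.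
\]
These sets are uniformly $Z'$-decidable, closed under extending $\sigma$, and increasing in $s$. If $X\in\mathcal R_e$, no initial segment $\sigma$ of $X$ is in any $\mathrm{Out}_{e,s}$: for each $n$, all sufficiently long initial segments $\tau$ of $X$ have $(\tau,n)\in\Gamma_e$. The requirements are
\begin{itemize}
\item[$\mathsf N_e$:] $D\notin\mathcal R_e$, or $Y_i\in\mathcal R_e$ for all but finitely many $i$;
\item[$\mathsf G_{k,e,n}$:] some $\sigma\subset Y_k$ has $(\sigma,n)\in\Gamma_e$, or some $\sigma\subset Y_k$ has no extension $\tau$ with $(\tau,n)\in\Gamma_e$;
\item[$\mathsf H_{k,a}$:] $\Phi_a^{Z\oplus Y_k}\ne D$.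
\end{itemize}
Fix a computable list $J_0,J_1,\dots$ in which every requirement occurs and $J_j$ mentions $Y_k$ only if $k\le j$: take a list with infinite repetition and replace the violating entries by $\mathsf N_0$.

An \emph{array with $s$ rows} consists of a length $\ell$, strings $d,y_0,\dots,y_{s-1}\in\mathbb Q^\ell$, thresholds $n_0\le\dots\le n_{s-1}\le\ell$, and $r\in\mathbb Q^\ell$, such that for all $k<s$
\begin{equation}\label{eq:inv}
y_k{\upharpoonright}n_k=d{\upharpoonright}n_k,\qquad y_k(m)=d(m)+(k+1)r(m)\quad(n_k\le m<\ell).
\end{equation}
To \emph{extend} the array is to choose $d(m)$ and $r(m)$ at new positions $m\ge\ell$; since all $n_k\le m$, equation \eqref{eq:inv} then determines every $y_k(m)$. A given row $y_k$ can be extended to any prescribed $\tau\supseteq y_k$ with $d(m)$ arbitrary at the new positions, by taking $r(m)=(\tau(m)-d(m))/(k+1)$.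

\begin{example}\label{ex:switch}
Take $\ell=2$, $n_0=n_1=0$, $n_2=1$, $d=(0,0)$, $r=(1,1)$, so that $y_0=(1,1)$, $y_1=(2,2)$, $y_2=(0,3)$. Suppose $J_1=\mathsf N_e$ sees $y_2\in\mathrm{Out}_{e,s}$ and switches to $d'=(0,3)$. The rows $y_0,y_1$ cannot both be kept, since their entries $1,2$ at position $1$ determine the old value $d(1)=0$. Position $0<n_2$ is untouched. At position $1$ we choose a new slope $u$ and obtain $y_0'=(1,3+u)$, $y_1'=(2,3+2u)$. All but finitely many $u$ make the codes of $3+u$ and $3+2u$ at least $s$. So the new $d$ is a string that was already present, and the two strings that are new branch off the old ones with a large entry. The requirements that depend on $y_0$ and $y_1$ below $n_2$ are not harmed.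
\end{example}

\subsection{Construction}

At the start of stage $s$ we have an array with $s$ rows, of length $0$ if $s=0$.

\emph{Step 1 (marker).} Extend the array by one position $m=\ell$, with $\#d(m)\ge s$ and $r(m)=0$. All strings receive the same new entry, the \emph{marker}, and now every $n_k$ is less than the length.

\emph{Step 2.} Find the least $j$ with $j+1<s$ such that $J_j$ requires attention in the current array, and let $J_j$ act. If there is none, go to Step 4. Write $L=n_{j+1}$.
\begin{itemize}
\item $J_j=\mathsf N_e$ requires attention if $d{\upharpoonright}L\notin\mathrm{Out}_{e,s}$ and $y_i\in\mathrm{Out}_{e,s}$ for some $i$ with $j<i<s$. \emph{Action (switch):} fix such an $i$ and put $d'=y_i$. Let $r'(m)=r(m)$ for $m<n_i$ and $r'(m)=0$ for $m>n_i$, and choose $r'(n_i)$ so that $\#(d'(n_i)+(k+1)r'(n_i))\ge s$ for all $k\le j$; the position $n_i$ exists by Step 1, and each $k$ excludes only finitely many values. For $k\le j$ let $y_k'$ agree with $y_k$ below $n_i$ and let $y'_k(m)=d'(m)+(k+1)r'(m)$ for $m\ge n_i$. Replace $d,r,y_k$ $(k\le j)$ by $d',r',y_k'$.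
\item $J_j=\mathsf G_{k,e,n}$ requires attention if $(y_k{\upharpoonright}L,n)\notin\Gamma_e$ but some $\tau\supseteq y_k{\upharpoonright}L$ has $(\tau,n)\in\Gamma_e$. \emph{Action:} if some $\tau\supseteq y_k$ has $(\tau,n)\in\Gamma_e$, extend the array so that $y_k$ becomes such a $\tau$; otherwise leave the array as it is.
\item $J_j=\mathsf H_{k,a}$ requires attention unless (i) some $m<L$ has $\Phi_a^{Z\oplus(y_k\upharpoonright L)}(m){\downarrow}\ne\#d(m)$, or (ii) for some $m\le L$ no $\tau\supseteq y_k{\upharpoonright}L$ has $\Phi_a^{Z\oplus\tau}(m){\downarrow}$. \emph{Action:} let $m$ be the current length. If some $\tau\supseteq y_k$ has $\Phi_a^{Z\oplus\tau}(m){\downarrow}$, take such a $\tau$ with $|\tau|>m$ and extend the array so that $y_k$ becomes $\tau$ and $\#d(m)\ne\Phi_a^{Z\oplus\tau}(m)$; otherwise leave the array as it is.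
\end{itemize}

\emph{Step 3.} If $J_j$ acted, then for $j<k<s$ \emph{reset} $y_k:=d$ and $n_k:=$ the current length.

\emph{Step 4.} Introduce $y_s:=d$ and $n_s:=$ the current length.

Each question asked is a finite Boolean combination of $\Sigma^0_1(Z)$ statements, so the construction is $Z'$-computable. At the end of the stage we have an array with $s+1$ rows. Only the switch needs a check. For $k\le j<i$ we have $n_k\le n_i$, and $d',r',y_k'$ agree with $d,r,y_k$ below $n_i$, because $y_i{\upharpoonright}n_i=d{\upharpoonright}n_i$. So \eqref{eq:inv} persists for row $k$ below $n_i$, and it holds from $n_i$ on by definition. The rows $k>j$ are reset, and a row equal to $d$ whose threshold is the length satisfies \eqref{eq:inv} and keeps the thresholds nondecreasing. The length grows at every stage, so it is at least $k+1$ at the end of stage $k$. Hence $n_k\ge k$ at all times. After its introduction $n_k$ changes exactly when some $J_j$ with $j<k$ acts, and then it increases.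

\subsection{Finite injury}

\begin{lemma}\label{lem:restraint}
When $J_j$ acts, the existing entries of $d$ and of the $y_k$ change, in Steps 2 and 3, only at positions $\ge n_{j+1}$ (old value).
\end{lemma}

\begin{proof}
The strings $d$ and $y_k$ with $k\le j$ are only extended, except in a switch to $y_i$, where they change at positions $\ge n_i\ge n_{j+1}$. For $k>j$, the new $y_k$ is the new $d$, which agrees with the old $d$ below $n_{j+1}$, and so does the old $y_k$, since $n_k\ge n_{j+1}$.
\end{proof}

\begin{lemma}\label{lem:finite}
Every $J_j$ acts only finitely often.
\end{lemma}

\begin{proof}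
By induction it suffices to show: if $J_j$ acts at stage $s$, it does not act again before some $J_{j'}$ with $j'<j$ acts. Let $\ell$ be the length at the end of Step 3 of stage $s$, so $n_{j+1}=\ell$. At that moment the following holds.
\begin{itemize}
\item If $J_j=\mathsf N_e$, then $d{\upharpoonright}\ell=d\in\mathrm{Out}_{e,s}$.
\item If $J_j=\mathsf G_{k,e,n}$, then $(y_k{\upharpoonright}\ell,n)\in\Gamma_e$, or no $\tau\supseteq y_k{\upharpoonright}\ell$ has $(\tau,n)\in\Gamma_e$.
\item If $J_j=\mathsf H_{k,a}$ and the array was extended, then (i) holds with $L=\ell>m$. Otherwise the length is still $m$, and (ii) holds with $L=\ell=m$.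
\end{itemize}
As long as no $J_{j'}$ with $j'\le j$ acts again, $n_{j+1}$ remains $\ell$, and actions of $J_{j'}$ with $j'>j$ change entries only at positions $\ge n_{j'+1}\ge\ell$, by Lemma~\ref{lem:restraint}. So the displayed fact remains true (for $\mathsf N_e$ because $\mathrm{Out}_{e,s}$ increases with $s$), and $J_j$ does not require attention. Hence the next action of a $J_{j'}$ with $j'\le j$, if there is one, has $j'<j$.
\end{proof}

Let $s_j>j+1$ be such that no $J_{j'}$ with $j'\le j$ acts at a stage $\ge s_j$. From stage $s_j$ on:
\begin{itemize}
\item[(S1)] $n_k$ is constant for $k\le j+1$; let $\lambda_j\ge j+1$ be the final value of $n_{j+1}$;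
\item[(S2)] $d{\upharpoonright}\lambda_j$ and $y_k{\upharpoonright}\lambda_j$ for $k\le j$ are constant, by Lemma~\ref{lem:restraint};
\item[(S3)] $y_k{\upharpoonright}\lambda_j=d{\upharpoonright}\lambda_j$ for the existing rows $k>j$, since $n_k\ge n_{j+1}$;
\item[(S4)] $J_j$ does not require attention, for otherwise some $J_{j'}$ with $j'\le j$ would act.
\end{itemize}
Since $\lambda_j\to\infty$, the strings $d$ and $y_k$ converge pointwise to sequences $D,Y_k\in\mathbb Q^\omega$, and from stage $s_j$ on $d\supseteq D{\upharpoonright}\lambda_j$ and $y_k\supseteq Y_k{\upharpoonright}\lambda_j$ for $k\le j$. Let $\bar n_k\ge k$ be the final value of $n_k$. For $m\ge\bar n_0$ we have $r(m)=y_0(m)-d(m)$ at late stages, so $r(m)$ converges to some $\bar r(m)$, and \eqref{eq:inv} passes to the limit: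
\begin{equation}\label{eq:limit}
Y_k{\upharpoonright}\bar n_k=D{\upharpoonright}\bar n_k,\qquad Y_k(m)=D(m)+(k+1)\bar r(m)\quad(m\ge\bar n_k).
\end{equation}
In particular $Y_k{\upharpoonright}k=D{\upharpoonright}k$, so $Y_k\to D$.

\subsection{Verification}

\emph{(A5).} $D$ is the pointwise limit of a $Z'$-computable sequence, so $D\le_TZ''$ by (F2).

\emph{(A3).} For $m\ge\max(\bar n_j,\bar n_k)$, equation \eqref{eq:limit} gives $(k+1)Y_j(m)-(j+1)Y_k(m)=(k-j)D(m)$, which determines $D(m)$ when $j\ne k$. The finitely many other values of $D$ are given as finite information.

\emph{(A2).} Let $\mathsf H_{k,a}=J_j$, so $k\le j$. By (S4), (i) or (ii) holds at stage $s_j$ with $L=\lambda_j$, for the final strings $Y_k{\upharpoonright}\lambda_j$ and $D{\upharpoonright}\lambda_j$. In case (i), $\Phi_a^{Z\oplus Y_k}(m){\downarrow}\ne\#D(m)$ for some $m$. In case (ii), $\Phi_a^{Z\oplus Y_k}(m)$ diverges for some $m$. So $\Phi_a^{Z\oplus Y_k}\neq D$.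

\emph{(A1).} Let $D\in\mathcal R_e$ and $\mathsf N_e=J_j$. We show that $Y_i\in\mathcal R_e$ for all $i>j$. At stages $s\ge s_j$ the string $d{\upharpoonright}n_{j+1}=D{\upharpoonright}\lambda_j$ is not in $\mathrm{Out}_{e,s}$. By (S4), therefore, no $y_i$ with $j<i<s$, taken after Step 1, is in $\mathrm{Out}_{e,s}$. Suppose $Y_i\notin\mathcal R_e$ with $i>j$. Choose $n$ such that $(Y_i{\upharpoonright}m,n)\notin\Gamma_e$ for all $m$, and let $\mathsf G_{i,e,n}=J_{j'}$, so $i\le j'$. By (S4) for $j'$, no $\tau\supseteq Y_i{\upharpoonright}\lambda_{j'}$ has $(\tau,n)\in\Gamma_e$. At a stage $s\ge\max(n,s_j,s_{j'})$ the current $y_i$ extends $Y_i{\upharpoonright}\lambda_{j'}$, so $y_i\in\mathrm{Out}_{e,s}$, and $j<i<s$. This is a contradiction.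

\emph{(A4).} The tree for the tail $\mathcal F_m$ collects the approximations $d$ and $y_k$, $k\ge m$. A switch to a row $y_i$ with $i<m$ would bring in a string from outside, possibly with small entries. Such a switch resets $n_m$, so we start a new tree each time $n_m$ is reset. Say that $n_m$ is \emph{set} at stage $b$ if it is introduced or reset at stage $b$. In that case call $s\ge b$ an \emph{$(m,b)$-stage} if $n_m$ is not reset at any stage in $(b,s]$, call $d$ and the $y_k$ with $k\ge m$ the \emph{family strings}, and let $U_{\langle m,b\rangle}$ be the set of all initial segments of family strings as they stand at the end of $(m,b)$-stages. If $n_m$ is not set at stage $b$, let $U_{\langle m,b\rangle}=\emptyset$.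

\begin{lemma}\label{lem:trees}
Let $s>b$ be an $(m,b)$-stage and $\sigma$ an initial segment of a family string at the end of stage $s$, with all entries of code $<s$. Then $\sigma$ is an initial segment of a family string at the end of stage $s-1$.
\end{lemma}

\begin{proof}
Since $n_m$ is not reset at stage $s$, a requirement $J_j$ acting at $s$ has $j\ge m$. Let $\ell$ be the length at the end of stage $s-1$, which is the position of the marker.

Suppose there is no switch at stage $s$. A family string at the end of stage $s$ is either a row $y_k$, $k\geq m$, that was only extended, or equals $d$, which was only extended; the second case covers the reset rows and $y_s$. It has the marker at position $\ell$, so $|\sigma|\le\ell$, and $\sigma$ is an initial segment of the old $y_k$ or the old $d$.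

Suppose $J_j$ switches to $y_i$. Then $m\le j<i<s$, so $y_i$ was a family string at the end of stage $s-1$. The new $d$, the rows $k>j$ and $y_s$ all equal the old $y_i$ followed by the marker, so their initial segments with small entries are initial segments of the old $y_i$. A new row $y_k$ with $m\le k\le j$ consists of the old $y_k{\upharpoonright}n_i$, where $n_i\le\ell$, followed by an entry of code $\ge s$. So in this case $\sigma$ is an initial segment of the old $y_k$.
\end{proof}

If $s>b$ is an $(m,b)$-stage, so is $s-1$. Applying the lemma repeatedly, we see that $\sigma\in U_{\langle m,b\rangle}$ if and only if $n_m$ is set at $b$ and $\sigma$ is an initial segment of a family string at the end of an $(m,b)$-stage $s\le\max(\{b\}\cup\{\#\sigma(x):x<|\sigma|\})$. So the trees are uniformly $Z'$-computable.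

If $n_m$ is reset after stage $b$, there are finitely many $(m,b)$-stages, so $U_{\langle m,b\rangle}$ is finite and has no path. For each $m$ there is exactly one $b$ such that $n_m$ is set at $b$ and never reset later; fix such $m,b$ and write $U=U_{\langle m,b\rangle}$. Every initial segment of $D$ or of $Y_k$, $k\ge m$, is an initial segment of the current $d$ or $y_k$ at late stages, so $\mathcal F_m\subseteq[U]$. Conversely let $X\in[U]$ and $j\ge m$. Only finitely many strings enter $U$ on account of stages $<s_j$. So some initial segment of $X$ of length $\ge\lambda_j$ is an initial segment of a family string at the end of a stage $\ge s_j$. By (S2) and (S3), $X{\upharpoonright}\lambda_j$ is $D{\upharpoonright}\lambda_j$ or $Y_k{\upharpoonright}\lambda_j$ with $m\le k\le j$. As $\lambda_j\to\infty$, $X$ lies in the closure of $\mathcal F_m$, and $\mathcal F_m$ is closed because $Y_k\to D$. This proves (A4) and Theorem~\ref{thm:A}.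

\section{A structure whose symmetries are paths}\label{sec:structure}

This section builds the structure of Theorem~\ref{thm:B} and proves the lower bound. We write $F(\cdot)$ for the characteristic function of a set $F$, with values in $\mathbb F_2=\{0,1\}$, and $+$ for addition modulo $2$; for sets, $+$ is the symmetric difference. A set or a function into $\mathbb F_2$ is \emph{even} if it, or its support, is finite of even size.

\subsection{The parity gadget}

Attach to each node $q$ of a tree two \emph{points} $(q,0),(q,1)$, which share a label naming $q$. Let $\mathrm{fam}(q)$ consist of $q$ and its children. For each even $F\subseteq\mathrm{fam}(q)$ add a \emph{connector} $c^q_F$, incident to the point $(p,F(p))$ for each $p\in\mathrm{fam}(q)$. An automorphism interchanges the two points at some nodes (it \emph{flips} these nodes) and must carry connectors to connectors.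

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1]
\node (q0) at (1.5,3) {$(q,0)$};
\node (q1) at (4.5,3) {$(q,1)$};
\node (e) at (0,1.6) {$c^q_{\emptyset}$};
\node (ab) at (2,1.6) {$c^q_{\{a,b\}}$};
\node (qa) at (4,1.6) {$c^q_{\{q,a\}}$};
\node (qb) at (6,1.6) {$c^q_{\{q,b\}}$};
\node (a0) at (0,0) {$(a,0)$};
\node (a1) at (2,0) {$(a,1)$};
\node (b0) at (4,0) {$(b,0)$};
\node (b1) at (6,0) {$(b,1)$};
\draw (e)--(q0) (e)--(a0) (e)--(b0);
\draw (ab)--(q0) (ab)--(a1) (ab)--(b1);
\draw (qa)--(q1) (qa)--(a1) (qa)--(b0);
\draw (qb)--(q1) (qb)--(a0) (qb)--(b1);
\end{tikzpicture}
\caption{The four connectors of a node $q$ with children $a,b$, one for each subset $F$ of $\{q,a,b\}$ of even size; $c^q_F$ is joined to $(p,1)$ for $p\in F$ and to $(p,0)$ for $p\notin F$. Interchanging the two points at exactly two of the three nodes permutes the connectors; doing so at one node or at all three does not.}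
\label{fig:gadget}
\end{figure}

\begin{example}\label{ex:gadget}
Let $q$ have children $a,b$, as in Figure~\ref{fig:gadget}. Flipping $q$ and $a$ interchanges $c^q_\emptyset$ with $c^q_{\{q,a\}}$ and $c^q_{\{a,b\}}$ with $c^q_{\{q,b\}}$. Flipping $q$ alone is impossible: the image of $c_\emptyset^q$ would be incident to $(q,1),(a,0),(b,0)$, and there is no such connector. If $a$ is a leaf, its only connector $c^a_\emptyset$ is incident to $(a,0)$ alone, so $a$ cannot be flipped; if $a$ and $b$ are both leaves, $q$ cannot be flipped either. If instead $a=a_0$ has descendants $a_1,a_2,\dots$, each a child of the previous one, then flipping $q,a_0,a_1,\dots$ changes each family below $q$ at two nodes or at none, and permutes all the connectors.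
\end{example}

So a flip at a node must be passed on to a child, forever. Mark one point of the root, and consider the copy in which the other point is marked: an isomorphism between the two flips the root, and following the flips traces a path through the tree. This is the lower bound.

\subsection{Forcing copies to reveal an orientation}

For the upper bound, $E$ must \emph{orient} an arbitrary computable copy $\mathcal B$: decide at every node which point goes to $(q,0)$, in such a way that every connector meets an even set of points going to some $(p,1)$. The oracle $E$ knows paths, and nothing in the static gadget tells it about $\mathcal B$. We therefore build $\mathcal A$ in stages and force each copy to reveal a correct orientation, computably, at all but finitely many nodes.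

Attach to the two points of $q$ chains of lengths $k$ and $k+2$, the longer one at $(q,1)$. At every finite stage the points are distinguishable; if the chains grow forever, the distinction disappears in the limit. Suppose we wait until $\mathcal B$ shows chains of lengths $k,k+2$ at its two points, lengthen ours to $k+1,k+3$, and wait again. The point of $\mathcal B$ with the chain of length $k+2$ cannot be matched with length $k+1$, so $\mathcal B$ must keep its orientation. (With lengths $k,k+1$ this fails: $\mathcal B$ could add two elements to its shorter chain and none to the longer.) The same discipline controls connectors. If only one child is added to a family between two checks, a connector of $\mathcal B$ matched with $c^q_F$ stays matched with it, because adding one element to $F$ destroys parity. (If two children $p,p'$ and the connector $c^q_{\{p,p'\}}$ all appeared between two checks, the element matched with $c^q_\emptyset$ could turn into $c^q_{\{p,p'\}}$.)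

Waiting is dangerous when the $e$-th candidate $\mathcal B_e$ is not a copy and never answers: the chains stay finite and the node loses its symmetry. So each node carries a finite string of guesses, $\infty$ if $\mathcal B_e$ answers infinitely often and $\mathrm{fin}$ if not. A node guessing $\infty$ waits for $\mathcal B_e$. A node guessing $\mathrm{fin}$ does not wait, and is abandoned as a rigid finite remnant when $\mathcal B_e$ answers. Each position in the trees guesses about finitely many $e$, and each $e$ is guessed about by all but finitely many positions.

\subsection{Construction}

Let $w(i,\xi)=2^i\prod_{k<|\xi|}p_{k+1}^{\xi(k)+1}$ for $i\in\omega$, $\xi\in\omega^{<\omega}$, where $p_1=3,p_2=5,\dots$ are the odd primes. It is computable and injective with decidable range and computable inverse, so the finitely many $(i,\xi)$ with $w(i,\xi)\le e$ can be listed, and $w(i,\xi)<w(i,\xi^\frown x)$. \emph{Guesses} are strings $\alpha\in\{\infty,\mathrm{fin}\}^{<\omega}$. For incomparable strings $\alpha,\beta$, $\alpha$ is \emph{left} of $\beta$, and $\beta$ \emph{right} of $\alpha$, if at the first difference $\alpha$ has $\infty$ and $\beta$ has $\mathrm{fin}$. These relations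 pass to extensions of $\alpha$ and $\beta$.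

\emph{Nodes} are natural numbers, created in the order $0,1,2,\dots$. A node $q$ has \emph{data} $(i,\xi,\alpha_q)$ with $\xi\in T_i$ and $|\alpha_q|=w(i,\xi)$; we call $(i,\xi)$ its \emph{position} and $\alpha_q$ its guess. If $\xi=\langle\rangle$, $q$ is a \emph{root}. If $\xi=\eta^\frown x$, $q$ has a \emph{parent}, a node with data $(i,\eta,\alpha_q{\upharpoonright}w(i,\eta))$. So the guess of a child extends the guess of its parent. A node is \emph{alive} from its creation until it \emph{dies}, if ever. As above, $\mathrm{fam}(q)$ consists of $q$ and its children.

The language has unary symbols $M$ and $P_q,L_q,C_q$ $(q\in\omega)$, the latter called \emph{labels}, and binary symbols $\mathrm{Succ},\mathrm{Inc}$. Every element of $\mathcal A$ has exactly one label. A \emph{$q$-element} is an element labeled $P_q$, $L_q$ or $C_q$.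
\begin{itemize}
\item $P_q$ holds of two \emph{points} $(q,0),(q,1)$. Each point starts a \emph{chain}: a sequence of \emph{links}, labeled $L_q$, in which $\mathrm{Succ}$ holds from the point to the first link and from each link to the next. The length of a chain is its number of links. At each stage the chains of $(q,0),(q,1)$ have lengths $k,k+2$ for some $k$.
\item $C_q$ holds of \emph{connectors} $c^q_F$, for certain even $F\subseteq\mathrm{fam}(q)$, distinct for distinct $F$. $\mathrm{Inc}(c^q_F,u)$ holds exactly for $u=(p,F(p))$, $p\in\mathrm{fam}(q)$.
\item $M$ holds exactly of the points $(\rho,0)$ with $\rho$ a root.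
\end{itemize}
The structure is built by performing \emph{tasks}, each with a number as code.
\begin{itemize}
\item $\mathrm{Create}(i,\xi,\alpha)$, for $\xi\in T_i$ and $|\alpha|=w(i,\xi)$, is \emph{eligible} if no node with these data is alive and, if $\xi=\eta^\frown x$, a node with data $(i,\eta,\alpha{\upharpoonright}w(i,\eta))$ is alive. It creates a node $q$ with these data and that parent, its points with chains of lengths $0,2$, and $c^q_\emptyset$. All existing connectors of the parent become incident to $(q,0)$. If $q$ is a root, $M$ holds of $(q,0)$.
\item $\mathrm{Grow}(q)$ is eligible if $q$ is alive. It lengthens both chains of $q$ by $1$.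
\item $\mathrm{Add}(q,F)$ is eligible if $q$ is alive, $F$ is an even subset of the current $\mathrm{fam}(q)$, and $c^q_F$ is not yet present. It adds $c^q_F$.
\end{itemize}
Each task \emph{concerns} one node $q$ (for $\mathrm{Create}$, the node created), adds only $q$-elements, and has the guess of that node as its own guess. At most one node with given data is alive at any time, so the parent is well defined.

Let $\mathcal B_e$ be the $e$-th partial computable function, read as an assignment of truth values to the atomic statements about natural numbers; every computable structure on $\omega$ in our language is a total $\mathcal B_e$. For a set $N$ of nodes let $\mathcal L_N$ be the language $M,\mathrm{Succ},\mathrm{Inc},P_q,L_q,C_q$ $(q\in N)$. An \emph{$N$-element} of a structure $\mathcal C$ is an element with a label from $\mathcal L_N$, and $\mathcal C|N$ is the $\mathcal L_N$-structure on the $N$-elements. $\mathcal A_t$ is the finite structure built before stage $t$.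

\emph{Stage $t$.} Define $\delta_t\in\{\infty,\mathrm{fin}\}^t$ recursively. Given $e<t$ and $\alpha=\delta_t{\upharpoonright}e$, let $S_t$ be the set of existing nodes $q$ with $\alpha_q\supseteq\alpha^\frown\infty$, and let $B_t$ be the set of $a<t$ for which a label from $\mathcal L_{S_t}$ is found true of $a$ in $\mathcal B_e$ within $t$ steps. (Both depend on $\alpha$ as well.) If all atomic $\mathcal L_{S_t}$-statements about elements of $B_t$ receive a truth value within $t$ steps and the resulting finite structure is isomorphic to $\mathcal A_t|S_t$, let $\delta_t(e)=\infty$; otherwise let $\delta_t(e)=\mathrm{fin}$. The initial segments of $\delta_t$ are \emph{visited} at $t$. Next, all alive nodes $q$ with $\alpha_q$ right of $\delta_t$ die. Finally, consider the eligible tasks with visited guess; they are finitely many and can be listed. The \emph{value} of a task is its code plus the number of times it has been performed. Perform the task of least value, ties broken by code, and do nothing if there is none. So \emph{at most one task is performed at each stage}.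

Number the elements in order of addition. Every atomic fact about a tuple is decided when the last of its elements is added and never changes: the label of an element is fixed on arrival, a new link receives $\mathrm{Succ}$ from the old end of its chain, and a new child $q$ of $p$ is outside $F$ for all existing $c^p_F$, in agreement with their incidence to $(q,0)$. Lemma~\ref{lem:live} below shows that infinitely many nodes are created. So $\mathcal A=\bigcup_t\mathcal A_t$ is a computable structure with domain $\omega$; every number is a node, whose data and parent are computable; and existing elements can be found from their names, such as $(q,b)$ or $c_F^q$, and conversely.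

\begin{lemma}[Fairness]\label{lem:fair}
A task that is eligible with visited guess at infinitely many stages is performed infinitely often.
\end{lemma}

\begin{proof}
Otherwise its value is eventually a constant $v$, and at infinitely many stages another task of value $\le v$ is performed. Only tasks of code $\le v$ ever have value $\le v$, and each is performed at most $v+1$ times with value $\le v$, since each performance raises its value. This is a contradiction.
\end{proof}

\subsection{The true path and live nodes}

Define the \emph{true path} $\delta^*\in\{\infty,\mathrm{fin}\}^\omega$ recursively: $\delta^*(e)=\infty$ if and only if $(\delta^*{\upharpoonright}e)^\frown\infty$ is visited at infinitely many stages. By induction every $\delta^*{\upharpoonright}n$ is visited infinitely often. Also,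
\begin{equation}\label{eq:left}
\text{for each $n$, $\delta_t$ is left of $\delta^*{\upharpoonright}n$ for only finitely many $t$,}
\end{equation}
since at such $t$ a string $(\delta^*{\upharpoonright}e)^\frown\infty$ with $e<n$ and $\delta^*(e)=\mathrm{fin}$ is visited. Being visited infinitely often is a $\Pi^0_2$ property, so $\delta^*\le_T\emptyset''$. A node $q$ is \emph{live} if it never dies and $\alpha_q\subset\delta^*$. The live nodes form a copy of the static gadget on the trees $T_i$, and the other nodes are rigid.

\begin{lemma}\label{lem:live}
Parents of live nodes are live. For each $i$ and $\xi\in T_i$ there is exactly one live node $q(i,\xi)$ with position $(i,\xi)$, and $q(i,\xi)$ is the parent of $q(i,\xi^\frown x)$ when $\xi^\frown x\in T_i$.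
\end{lemma}

\begin{proof}
If a node dies at stage $t$, then $\delta_t$ is left of its guess, hence left of the guesses of its children, so its alive children die too. A parent is alive when its child is created. So the parent of a live node never dies, and its guess is an initial segment of $\delta^*$; it is live. A live node with position $(i,\xi)$ has guess $\alpha=\delta^*{\upharpoonright}w(i,\xi)$, and two of them would be alive simultaneously with the same data; this gives uniqueness, and with it the statement on parents. Existence is proved by induction on $|\xi|$. By \eqref{eq:left} choose $t_0$ such that $\delta_t$ is not left of $\alpha$ for $t\ge t_0$ and, if $\xi=\eta^\frown x$, $q(i,\eta)$ has been created before $t_0$. From $t_0$ on, nodes with guess $\alpha$ do not die. If no node with data $(i,\xi,\alpha)$ were alive at any stage $\ge t_0$, then $\mathrm{Create}(i,\xi,\alpha)$ would be eligible at each of the infinitely many such stages visiting $\alpha$, and would be performed after $t_0$ by Lemma~\ref{lem:fair}, which is absurd. So such a node is alive at some stage $\ge t_0$, and it is live.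
\end{proof}

\begin{lemma}\label{lem:chains}
If $q$ is live, both its chains are infinite and $c^q_F$ exists for every even $F\subseteq\mathrm{fam}(q)$. If $q$ is not live, its chains are finite, of lengths $k,k+2$ for some $k$.
\end{lemma}

\begin{proof}
Let $q$ be live. Then $\alpha_q$ is visited infinitely often and $\mathrm{Grow}(q)$ is always eligible after the creation of $q$, so it is performed infinitely often. If $c^q_F$ were never added, $\mathrm{Add}(q,F)$ would be eligible from the time all nodes of $F$ exist, and would be performed. Let $q$ be non-live. If $q$ dies, $\mathrm{Grow}(q)$ is not eligible afterwards. If $q$ never dies, then $\alpha_q\not\subset\delta^*$, and $\alpha_q$ is not right of $\delta^*{\upharpoonright}|\alpha_q|$, because a later visit to that string would kill $q$. So $\alpha_q$ is left of it and is visited finitely often by \eqref{eq:left}.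
\end{proof}

Let $\mathcal A^-$ be the reduct of $\mathcal A$ without $M$. A function $h$ from nodes to $\mathbb F_2$ is \emph{admissible} if $h(q)=1$ implies that $q$ is live, and $h{\upharpoonright}\mathrm{fam}(q)$ is even for every node $q$. Sums of admissible functions are admissible.

\begin{lemma}\label{lem:flip}
Let $h$ be admissible. The map $\Delta_h$ that sends $(q,b)$ to $(q,b+h(q))$, the $n$-th link of the chain of $(q,b)$ to the $n$-th link of the chain of $(q,b+h(q))$, and $c^q_F$ to $c^q_{F+h\upharpoonright\mathrm{fam}(q)}$, is an automorphism of $\mathcal A^-$. It preserves $M$ if and only if $h(\rho)=0$ for all roots $\rho$. Moreover $\Delta_h\circ\Delta_{h'}=\Delta_{h+h'}$ for admissible $h,h'$.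
\end{lemma}

\begin{proof}
If $q$ is not live, neither are its children (Lemma~\ref{lem:live}), so $h$ vanishes on $\mathrm{fam}(q)$ and $\Delta_h$ fixes all $q$-elements. If $q$ is live, the required links and connectors exist by Lemma~\ref{lem:chains}. So $\Delta_h$ is well defined. The composition rule is read off from the definition, and it shows that $\Delta_h$ is an involution. Labels and $\mathrm{Succ}$ are preserved. The connector $c^q_F$ is incident exactly to the points $(p,F(p))$, and its image exactly to the points $(p,F(p)+h(p))=\Delta_h(p,F(p))$, $p\in\mathrm{fam}(q)$. Finally, $M$ is preserved if and only if each $(\rho,0)$ is fixed.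
\end{proof}

For $X\in[T_i]$ let $\pi_X=\{q(i,X{\upharpoonright}n):n\in\omega\}$. By Lemma~\ref{lem:live},
\begin{equation}\label{eq:branch}
\mathrm{fam}(q)\cap\pi_X=\begin{cases}\{q(i,X{\upharpoonright}n),\,q(i,X{\upharpoonright}(n+1))\}&\text{if }q=q(i,X{\upharpoonright}n),\\ \emptyset&\text{if }q\notin\pi_X,\end{cases}
\end{equation}
where the second case holds because parents of members of $\pi_X$ are in $\pi_X$. So (the characteristic function of) $\pi_X$ is admissible, and its only root is $\rho_i:=q(i,\langle\rangle)$. The next lemma is the converse: every symmetry is a flip, and flips run along paths.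

\begin{lemma}\label{lem:parity}
Let $N$ be a set of nodes closed under children.
\begin{enumerate}
\item[(a)] Let $h:N\to\mathbb F_2$ be such that $h{\upharpoonright}\mathrm{fam}(q)$ is even for all $q\in N$. If $h(q)=1$ and $q$ has position $(i,\xi)$, then $h$ computes a path of $T_i$ through $\xi$; in particular $\xi\in T_i^{ext}$ and $i\in I$.
\item[(b)] Let $g$ be a permutation of the $N$-elements of $\mathcal A$ that preserves labels, $\mathrm{Succ}$ and $\mathrm{Inc}$. Define $h$ on $N$ by $g(q,0)=(q,h(q))$. Then for $q\in N$: $h(q)=1$ implies that $q$ is live, $h{\upharpoonright}\mathrm{fam}(q)$ is even, and $g$ acts on $q$-elements by the formulas of Lemma~\ref{lem:flip}.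
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The support of $h{\upharpoonright}\mathrm{fam}(q)$ contains $q$ and has even size, so some child $q_1$ of $q$ has $h(q_1)=1$, and a search finds one. Repeating, $h$ computes $q=q_0,q_1,q_2,\dots$ with $q_{n+1}$ a child of $q_n$. Their positions are $(i,\xi_n)$ with $\xi_n\in T_i$ and $\xi_{n+1}$ an immediate successor of $\xi_n$.

(b) As $g$ preserves $P_q$, it permutes the two points of $q$, so $g(q,b)=(q,b+h(q))$. As it preserves $\mathrm{Succ}$, it maps the chain of $(q,b)$ link by link onto that of $(q,b+h(q))$. If $q$ is not live, the two chains have different finite lengths, so $h(q)=0$. Let $g(c^q_F)=c^q_{G}$. For $p\in\mathrm{fam}(q)\subseteq N$, $c^q_F$ is incident to $(p,F(p))$, so $c^q_G$ is incident to $(p,F(p)+h(p))$; hence $G=F+h{\upharpoonright}\mathrm{fam}(q)$. The connector $c^q_\emptyset$ exists for every node $q$, and for $F=\emptyset$ we get that $h{\upharpoonright}\mathrm{fam}(q)=G$ is even.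
\end{proof}

\begin{proposition}[Lower bound]\label{prop:lower}
If $\mathcal A$ is $\mathbf c$-computably categorical, then $\mathbf c$ computes a member of $[T_i]$ for each $i\in I$.
\end{proposition}

\begin{proof}
Let $\mathcal A^{(i)}$ be $\mathcal A$ with $M$ holding of $(\rho_i,1)$ instead of $(\rho_i,0)$. It is computable, being a finite modification of $\mathcal A$. For $X\in[T_i]$, $\Delta_{\pi_X}$ flips $\rho_i$ and no other root, so it is an isomorphism $\mathcal A\to\mathcal A^{(i)}$. Let $g:\mathcal A\to\mathcal A^{(i)}$ be a $\mathbf c$-computable isomorphism. It is an automorphism of $\mathcal A^-$; let $h\le_Tg$ be as in Lemma~\ref{lem:parity}(b), with $N$ the set of all nodes. Since $g$ respects $M$, $h(\rho_i)=1$. By Lemma~\ref{lem:parity}(a), $h$ computes a path of $T_i$.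
\end{proof}

\section{Isomorphisms computable from $E$}\label{sec:upper}

Let $\mathcal B$ be a computable copy of $\mathcal A$; fix $e$ with $\mathcal B=\mathcal B_e$ total and an isomorphism $\psi:\mathcal B\to\mathcal A$, of unknown complexity. We show that off a finite set of nodes there is a computable isomorphism $\theta$, and then that $E$ can correct $\theta$ to an isomorphism of the whole structures. Points, links, chains and connectors of $\mathcal B$ are defined through the labels and $\mathrm{Succ}$. Since $\mathcal B\cong\mathcal A$ is computable, searches find the label of an element, the two points of a given node, and the base point and position of a link.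

\subsection{A computable isomorphism off finitely many nodes}

Let $\alpha=\delta^*{\upharpoonright}e$ and $\beta=\alpha^\frown\infty$. Partition the nodes into
\[
S=\{q:\alpha_q\supseteq\beta\},\qquad R=\{q:\alpha_q\text{ is right of }\beta\},\qquad H=\{q:\alpha_q\subseteq\alpha\text{ or $\alpha_q$ is left of }\beta\}.
\]
These sets are decidable. Guesses extend from parent to child, so $S$ and $R$ are closed under children and $H$ is closed under parents. The sets $S_t,B_t$ below are those computed at stage $t$ for the string $\alpha$. A task concerning a node of $S$ is performed only at a stage visiting $\beta$, and only such tasks change $\mathcal A_t|S$.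

\begin{lemma}\label{lem:inf}
$\delta^*(e)=\infty$, that is, $\beta\subset\delta^*$; and $H$ is finite.
\end{lemma}

\begin{proof}
Suppose $\beta$ is visited only finitely often. Then $S$ and $\mathcal A|S$ are finite, and $S_t=S$, $\mathcal A_t|S_t=\mathcal A|S$ from some stage on. As $\mathcal B$ is total and $\psi$ maps $\mathcal B|S$ onto $\mathcal A|S$, for all large $t$ the set $B_t$ consists of all $S$-elements of $\mathcal B$, the finitely many relevant truth values have converged, and the comparison succeeds. So every late stage visiting $\alpha$ visits $\beta$, and there are infinitely many, a contradiction.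

A node with guess left of $\beta$ is created at a stage $t$ with $\delta_t$ left of $\beta$. By \eqref{eq:left} there are finitely many such stages, each creating at most one node. A node with $\alpha_q\subseteq\alpha$ has one of the finitely many positions $(i,\xi)$ with $w(i,\xi)\le e$ and has guess $\delta^*{\upharpoonright}w(i,\xi)$. A new node with these data is created only after the previous one has died, which requires $\delta_t$ left of this guess; by \eqref{eq:left} this happens finitely often.
\end{proof}

Let $t_0<t_1<\cdots$ be the stages visiting $\beta$, an infinite computable sequence. At stage $t_j$ the structure induced by $\mathcal B$ on $B_{t_j}$ is isomorphic to $\mathcal A_{t_j}|S_{t_j}$, and a finite search computes an isomorphism $\theta_j$. We have $B_{t_j}\subseteq B_{t_{j+1}}$, and between the two comparisons at most one task concerning a node of $S$ is performed, namely the task of stage $t_j$.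

\begin{lemma}\label{lem:cohere}
$\theta_{j+1}$ extends $\theta_j$, and $\theta_S=\bigcup_j\theta_j$ is a computable isomorphism from $\mathcal B|S$ onto $\mathcal A|S$.
\end{lemma}

\begin{proof}
Let $q\in S_{t_j}$. \emph{Points.} Let $\theta_j(u_b)=(q,b)$ for $b=0,1$, and let $k,k+2$ be the chain lengths of $q$ in $\mathcal A_{t_j}$. Then $u_1$ starts a $\mathrm{Succ}$-path with $k+2$ links inside $B_{t_j}\subseteq B_{t_{j+1}}$, while the chain of $(q,0)$ in $\mathcal A_{t_{j+1}}$ has at most $k+1$ links. So $\theta_{j+1}(u_1)=(q,1)$ and $\theta_{j+1}(u_0)=(q,0)$.

\emph{Links.} If $\theta_j(v)$ is the $n$-th link of the chain of $(q,b)$, then $v$ is reached from $u_b$ by $n$ $\mathrm{Succ}$-steps inside $B_{t_j}$, so $\theta_{j+1}(v)$ is reached from $(q,b)$ by $n$ steps and equals $\theta_j(v)$.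

\emph{Connectors.} Let $\theta_j(y)=c^q_F$ and $\theta_{j+1}(y)=c^q_{F'}$. For a node $p\in\mathrm{fam}(q)\subseteq S$ existing at $t_j$, the element $y$ is incident to $\theta_j^{-1}(p,F(p))$, which $\theta_{j+1}$ also sends to $(p,F(p))$; so $F'(p)=F(p)$. At $t_{j+1}$ the family of $q$ contains at most one further node $p^*$, so $F'=F$ or $F'=F\cup\{p^*\}$. Both $F$ and $F'$ have even size, so $F'=F$.

Every $S$-element of $\mathcal B$ lies in some $B_{t_j}$, every $S$-element of $\mathcal A$ lies in some $\mathcal A_{t_j}|S_{t_j}$, and every symbol of $\mathcal L_S$ lies in $\mathcal L_{S_{t_j}}$ for large $j$. So the union is an isomorphism $\mathcal B|S\to\mathcal A|S$.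
\end{proof}

\begin{lemma}\label{lem:right}
The restriction $\theta_R$ of $\psi$ to the $R$-elements of $\mathcal B$ is computable.
\end{lemma}

\begin{proof}
A node $q\in R$ created at stage $t$ is dead after the first $t_j>t$, since $\alpha_q$ is right of $\delta_{t_j}\supseteq\beta$. After that no $q$-element is added and no child of $q$ is created. So from $q$ we compute the finite set $\mathrm{fam}(q)$ and the final chain lengths $k,k+2$. Search in $\mathcal B$ for the point of $q$ whose chain has at least $k+1$ links: $\psi$ maps it to $(q,1)$ and the other point to $(q,0)$. On links, $\psi$ is determined by base point and position. If $y$ is a connector of $q$ in $\mathcal B$, then $\psi(y)=c^q_F$, where for each $p$ in the finite set $\mathrm{fam}(q)\subseteq R$ the value $F(p)$ is given by $\psi(u)=(p,F(p))$, $u$ being the point of $p$ incident to $y$.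
\end{proof}

Let $N=S\cup R$, the complement of $H$; it is closed under children. In $\mathcal A$, and hence in $\mathcal B$, neither $\mathrm{Succ}$ nor $\mathrm{Inc}$ holds between an $S$-element and an $R$-element, because families of nodes of $S$ lie in $S$ and families of nodes of $R$ lie in $R$. So $\theta=\theta_S\cup\theta_R$ is a computable isomorphism from $\mathcal B|N$ onto $\mathcal A|N$.

\subsection{Correcting the isomorphism}

The map $\theta$ may fail to extend over $H$. It orients the children in $N$ of a node $\tau\in H$ with no regard to the connectors of $\tau$, and the parity defects that result travel up through $H$ and may demand a flip of a marked root. We measure the defect by comparing $\theta$ with $\psi$, and cancel it at the finitely many bad roots by flipping along the paths $X_i$. The comparison only proves that the resulting map is an isomorphism; the computation will use just $\theta$, the paths, and finite information.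

Apply Lemma~\ref{lem:parity}(b) to $g=\psi\circ\theta^{-1}$, an automorphism of $\mathcal A|N$, and let $h_0:N\to\mathbb F_2$ be the resulting function. Since $g$ preserves $M$, $h_0(\rho)=0$ for roots $\rho\in N$. Extend $h_0$ to the finite set $H$ recursively, from children to parents, by
\begin{equation}\label{eq:sum}
h_0(\tau)=\sum\{h_0(p):p\text{ a child of }\tau\}\qquad(\tau\in H).
\end{equation}

\begin{lemma}\label{lem:h0}
The sums in \eqref{eq:sum} have finitely many nonzero terms, and $h_0$ is admissible.
\end{lemma}

\begin{proof}
Let $\tau\in H$ have position $(i,\xi)$. A child $p\in N$ of $\tau$ with $h_0(p)=1$ is live by Lemma~\ref{lem:parity}(b), so $p=q(i,\xi^\frown x)$ for some $x$, and $\xi^\frown x\in T_i^{ext}$ by Lemma~\ref{lem:parity}(a). As $T_i^{ext}$ is finitely branching, there are finitely many such $p$; and $\tau$ has finitely many children in $H$. So $h_0{\upharpoonright}\mathrm{fam}(\tau)$ has finite support, of even size by \eqref{eq:sum}. For $q\in N$, $h_0{\upharpoonright}\mathrm{fam}(q)$ is even by Lemma~\ref{lem:parity}(b). If $\tau\in H$ and $h_0(\tau)=1$, some child $p$ has $h_0(p)=1$; by induction along the recursion $p$ is live, so $\tau$ is live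 by Lemma~\ref{lem:live}.
\end{proof}

A root $\rho$ with $h_0(\rho)=1$ lies in $H$ and is live, so $\rho=\rho_i$ for some $i$, and $i\in I$ by Lemma~\ref{lem:parity}(a). Let $I_0=\{i:h_0(\rho_i)=1\}$, a finite subset of $I$. Let $\pi=\bigcup_{i\in I_0}\pi_{X_i}$, a disjoint union and hence an admissible sum, and let $h=h_0+\pi$. The roots in $\pi$ are the $\rho_i$ with $i\in I_0$, so $h$ is admissible and vanishes at all roots. By Lemma~\ref{lem:flip},
\[
\Theta=\Delta_h\circ\psi:\mathcal B\to\mathcal A
\]
is an isomorphism. On $N$-elements, $\psi=g\circ\theta=\Delta_{h_0}\circ\theta$ by Lemma~\ref{lem:parity}(b), so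
\begin{equation}\label{eq:Theta}
\Theta=\Delta_h\circ\Delta_{h_0}\circ\theta=\Delta_\pi\circ\theta\quad\text{on the $N$-elements of $\mathcal B$.}
\end{equation}
The unknown function $h_0$ has dropped out.

\begin{lemma}\label{lem:comp}
$\Theta\le_TE$.
\end{lemma}

\begin{proof}
\emph{$\Delta_\pi$ is $E$-computable.} For $i\in I_0$ and $n\in\omega$, the node $q(i,X_i{\upharpoonright}n)$ is the unique node with data $(i,X_i{\upharpoonright}n,\delta^*{\upharpoonright}w(i,X_i{\upharpoonright}n))$ that never dies. $E$ computes $X_i$ and $\delta^*\le_T\emptyset''$, and ``never dies'' is decidable from $\emptyset'$, so $E$ finds this node. Given a node $q$ with position $(i,\xi)$, the set $\mathrm{fam}(q)\cap\pi$ is empty if $i\notin I_0$; if $i\in I_0$, $E$ tests whether $q=q(i,X_i{\upharpoonright}|\xi|)$ and lists the set by \eqref{eq:branch}. This suffices to evaluate $\Delta_\pi$ on $q$-elements.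

Given an element of $\mathcal B$, find its label. On $N$-elements use \eqref{eq:Theta}. There are finitely many points with labels from $H$, and the values of $\Theta$ on them are finite information. A link of a node in $H$ goes to the link in the same position of the chain of the image of its base point.

It remains to treat a connector $y$ of a node $\tau\in H$. For $p\in\mathrm{fam}(\tau)$ let $u_p$ be the point of $p$ in $\mathcal B$ incident to $y$. Then $\Theta(y)=c^\tau_G$, where $G=\{p\in\mathrm{fam}(\tau):\Theta(u_p)=(p,1)\}$. Membership in $G$ is $E$-decidable, but to name $c^\tau_G$ we must list the finite set $G$, and $\mathrm{fam}(\tau)$ may be infinite. Let $G_\theta=\{p\in\mathrm{fam}(\tau)\cap N:\theta(u_p)=(p,1)\}$, which is computable uniformly in $y$. By \eqref{eq:Theta}, $G\cap N=G_\theta+(\pi\cap\mathrm{fam}(\tau)\cap N)$. By \eqref{eq:branch} the last set has at most one element, a child of $\tau$, and it depends only on $\tau$; for the finitely many $\tau\in H$ this is finite information. Since $G$ is finite, so is $G_\theta$, and $\emptyset'\le_TE$ finds a bound for it by searching for $b$ such that no $p>b$ is in $G_\theta$. So $E$ lists $G\cap N$. The set $G\cap H$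 is read off from the values of $\Theta$ on the points $u_p$, $p\in\mathrm{fam}(\tau)\cap H$.
\end{proof}

Thus $\Theta^{-1}:\mathcal A\to\mathcal B$ is an $E$-computable isomorphism, for an arbitrary computable copy $\mathcal B$. Together with Proposition~\ref{prop:lower} this proves Theorem~\ref{thm:B}, and with it Theorems \ref{thm:main} and~\ref{thm:answer}.

\begin{remark}\label{rem:hyp}
Finite branching of $T_i^{ext}$ is used only in Lemma~\ref{lem:h0}. Without it, nothing above prevents $\theta$ and $\psi$ from disagreeing at infinitely many children of a node $\tau\in H$; then the sets $G_\theta$ are infinite and no correction along finitely many paths matches the connectors of $\tau$. The hypothesis $E\ge_T\emptyset''$ is used only in Lemma~\ref{lem:comp}, to translate the paths $X_i$ into live nodes and to bound $G_\theta$. For each copy only the paths $X_i$ with $i$ in the finite set $I_0$ are needed, so the proof does not draw on the uniformity of $i\mapsto X_i$.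
\end{remark}

\section{Higher levels of the hyperarithmetic hierarchy}\label{sec:hyp}

We recall Kleene's system $\mathcal O$ of notations for the computable ordinals. The number $1$ is a notation, with $|1|=0$. If $b\in\mathcal O$, then $2^b\in\mathcal O$, $|2^b|=|b|+1$, and $u<_{\mathcal O}2^b$ if and only if $u\le_{\mathcal O}b$. If $\varphi_c$ is total and $\varphi_c(n)<_{\mathcal O}\varphi_c(n+1)$ for all $n$, then $3\cdot5^c\in\mathcal O$, $|3\cdot5^c|=\sup_n|\varphi_c(n)|$, and $u<_{\mathcal O}3\cdot5^c$ if and only if $u<_{\mathcal O}\varphi_c(n)$ for some $n$. Put $H_1=\emptyset$, $H_{2^b}=H_b'$ and $H_{3\cdot5^c}=\{\langle u,v\rangle:u<_{\mathcal O}3\cdot5^c,\ v\in H_u\}$. We use these standard facts, for $a\in\mathcal O$: the set $W=\{u:u\le_{\mathcal O}a\}$ is well-ordered by $<_{\mathcal O}$; $W$ and the relation $<_{\mathcal O}$ on it are c.e.; $H_u\le_TH_a$ uniformly in $u\in W$; and the degree of $H_a$ depends only on $\alpha=|a|$ and is denoted $\mathbf 0^{(\alpha)}$.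

\begin{corollary}\label{cor:hyp}
For every computable ordinal $\alpha\ge2$ there is a degree of categoricity $\mathbf d$ with $\mathbf 0^{(\alpha)}<\mathbf d\le\mathbf 0^{(\alpha+2)}$ which is not a strong degree of categoricity.
\end{corollary}

\begin{proof}
Let $a\in\mathcal O$ with $|a|=\alpha$, let $W$ be as above, and let $Z=\{\langle u,v\rangle:u\in W,\ v\in H_u\}$. For a set $V$ write $V^{[u]}=\{v:\langle u,v\rangle\in V\}$. Consider the following conditions on $V$: if $\langle u,v\rangle\in V$ then $u\in W$; and for all $u\in W$,
\[
V^{[u]}=\begin{cases}\emptyset&\text{if }u=1,\\ (V^{[b]})'&\text{if }u=2^b\ne1,\\ \{\langle w,v\rangle:w<_{\mathcal O}u,\ v\in V^{[w]}\}&\text{if }u=3\cdot5^c.\end{cases}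
\]
For $u\in W$, membership of $x$ in the right-hand side is an $\emptyset$-open property of $(V,u,x)$, and so are $u\in W$, $x\in V^{[u]}$. Each equation splits into two inclusions of the form in (F1), so the conditions define a $\Pi^0_2$ class. The set $Z$ satisfies them, and induction along the well-ordering of $W$ shows that any solution has $V^{[u]}=H_u$ for $u\in W$, so $Z$ is the only solution. We have $H_a=Z^{[a]}\le_TZ$. Also $Z\le_TH_a$, since $W\le_T\emptyset'\le_TH_a$ and $H_u\le_TH_a$ uniformly in $u\in W$. So $Z$ is a $\Pi^0_2$ singleton of degree $\mathbf 0^{(\alpha)}\ge\mathbf 0''$, $\deg Z''=\deg H_{2^{2^a}}=\mathbf 0^{(\alpha+2)}$, and Theorem~\ref{thm:main} applies.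
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Degrees of categoricity and the hyperarithmetic hierarchy},
\texttt{http://johannafranklin.net/papers/cfs-degreesofcat.pdf}.

\end{thebibliography}
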